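\title{Strategyproof assignment in uniform markets has unbounded average rank}

\begin{abstract}
Consider $m$ objects with $c$ seats each and $n=cm$ agents whose preference lists are independent and uniformly random. The best assignment gives the agents an expected average rank that is bounded independently of $m$. We show that no dominant strategy incentive compatible mechanism, deterministic or randomized, can do the same: for fixed $c$ the expected average rank of every such mechanism is at least of order $\log^* m$. Neither Pareto efficiency nor nonbossiness is assumed. The bound holds for a wider class of random mechanisms, which contains those that are strategyproof in the sense of stochastic dominance, and for markets with vacant seats. There it gives a dichotomy: bounded expected average rank is attainable exactly when the number of vacant seats is at least a fixed positive fraction of $m$.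
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Markets, ranks and mechanisms}

Fix an integer $c\ge1$. A \emph{market} consists of a set $O$ of $m$ objects, each with $c$ seats, and a set $A$ of $n=cm-d\ge1$ agents, where $d\ge0$ is an integer. The market is \emph{balanced} if $d=0$. Agent $i$ has a \emph{list} $\pi_i$, a strict order of $O$, and $\mathrm{rank}_i(o)$ is the position of $o$ in $\pi_i$, so that her first choice has rank $1$. A \emph{profile} is a tuple $\pi=(\pi_i)_{i\in A}$. We write $\pi_{-i}$ for the lists of the agents other than $i$, and $[\sigma;\pi_{-i}]$ for the profile in which agent $i$ has the list $\sigma$ and the others have $\pi_{-i}$. Throughout, the market is \emph{uniform}: the lists are independent and uniformly distributed over the $m!$ orders.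

An \emph{assignment} is a map $\mu\colon A\to O$ that gives each object to at most $c$ agents. Every agent receives an object, so exactly $d$ of the $cm$ seats stay vacant. The \emph{average rank} of $\mu$ is $\frac1n\sum_{i}\mathrm{rank}_i(\mu(i))$. It equals $1$ when everybody receives her first choice, while an assignment fixed without looking at the lists has expected average rank $(m+1)/2$. An assignment is \emph{rank-optimal} for $\pi$ if it minimizes the average rank.

A \emph{deterministic mechanism} $\mathcal M$ maps profiles to assignments; $\mathcal M_i(\pi)$ is the object it gives to agent $i$. It is \emph{dominant strategy incentive compatible} (DSIC) if no agent can gain by misreporting her list: for all $i$, $\pi$ and $\sigma$, an agent $i$ with list $\pi_i$ weakly prefers $\mathcal M_i(\pi)$ to $\mathcal M_i([\sigma;\pi_{-i}])$. A \emph{randomized DSIC mechanism} is a probability distribution over deterministic DSIC mechanisms. The \emph{expected average rank} of a mechanism is the expectation of the average rank of its output $\mu$, over the profile and over the randomness of the mechanism. We write $X_i=\mathrm{rank}_i(\mu(i))$, and $X$ for the rank $X_I$ of an agent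 $I$ chosen uniformly and independently of everything else. The expected average rank is $\mathbb E X$.

\subsection{Serial dictatorship}

In \emph{serial dictatorship} the agents choose in a fixed order, each taking her favorite among the objects that still have a free seat. The set from which an agent chooses depends only on the lists of the earlier agents, so the mechanism is DSIC. \emph{Random serial dictatorship} (RSD) draws the order uniformly and is a randomized DSIC mechanism. The cost of choosing from a given set is easy to compute.

\begin{lemma}\label{lem:best}
Let $S\subseteq O$ with $|S|=s\ge1$, let $\sigma$ be a uniformly random list, and let $Y$ be the position in $\sigma$ of the best element of $S$. Then $\mathbb E Y=\frac{m+1}{s+1}$. The best element is uniform on $S$ and independent of $Y$.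
\end{lemma}

\begin{proof}
$Y-1$ counts the objects outside $S$ that precede all of $S$. Each of the $m-s$ objects outside $S$ does so with probability $\frac1{s+1}$, so $\mathbb E Y=1+\frac{m-s}{s+1}$. Permuting the elements of $S$ among their positions preserves both the law of $\sigma$ and the value of $Y$, which gives the second claim.
\end{proof}

The $t$-th agent in a serial dictatorship finds $cm-t+1$ free seats, hence at least $\lceil (cm-t+1)/c\rceil$ available objects, and her list is independent of that set. By Lemma~\ref{lem:best},
\begin{equation}\label{eq:sd}
\mathbb E[\text{rank of the $t$-th agent}]\le\frac{m+1}{\lceil (cm-t+1)/c\rceil+1},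
\end{equation}
with equality for $c=1$. In a balanced market the ceiling takes each value $1,\dots,m$ exactly $c$ times as $t$ runs from $1$ to $cm$, so
\begin{equation}\label{eq:sdavg}
\mathbb E X\le\frac{m+1}{m}\sum_{s=1}^{m}\frac1{s+1}\le 2\ln(m+1).
\end{equation}
For $c=1$ the first inequality is an equality, and $\mathbb E X\sim\ln m$. The logarithm is produced at the end of the queue: by \eqref{eq:sd}, an agent who chooses while a fraction $\delta$ of the seats is free has expected rank at most $(m+1)/(\delta m+1)\le1/\delta$.

\subsection{The question}

Call $\mathcal M$ \emph{rank-optimal} if $\mathcal M(\pi)$ is rank-optimal for every $\pi$; \emph{Pareto efficient} if for no $\pi$ there is an assignment that all agents weakly prefer to $\mathcal M(\pi)$ and some agent strictly prefers; and \emph{nonbossy} if $\mathcal M_i(\pi)=\mathcal M_i([\sigma;\pi_{-i}])$ implies $\mathcal M(\pi)=\mathcal M([\sigma;\pi_{-i}])$. The following facts about balanced markets are known. They frame the question and are not used in our proofs.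
\begin{enumerate}
\item[(i)] The expected average rank of a rank-optimal assignment is bounded by a constant independent of the market size.
\item[(ii)] No rank-optimal DSIC mechanism exists when $m\ge4$.
\item[(iii)] The expected average rank of RSD is at least $(\ln m-1)/c$; for $c=1$ it is asymptotically $\ln n$.
\item[(iv)] For $c=1$, Bade \cite{Bade} shows that permuting uniformly at random the roles of the agents in a deterministic DSIC, Pareto efficient and nonbossy mechanism yields, at every profile, the same distribution over assignments as RSD. In a uniform market this permutation does not change the expected average rank, so every such mechanism has the unbounded expected average rank of RSD. The same conclusion is asserted in \cite{RO} for fixed $c$, and more generally for $c=o(\log n)$.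
\end{enumerate}
So incentive compatibility rules out exact optimality, and together with efficiency and nonbossiness it costs an unbounded factor. Whether it does so alone is posed as an open question in \cite{RO}.

\medskip\noindent\textbf{Question.} \emph{Fix $c\ge1$. Do there exist a constant $K$, possibly depending on $c$, and for every $m$ a DSIC mechanism, deterministic or randomized, on the balanced market with $m$ objects whose expected average rank is at most $K$?}
\medskip

There is a case for guessing yes. Serial dictatorship suffers because unpopular objects pile up for the last agents. A DSIC mechanism that need not be efficient or nonbossy may use the lists of \emph{all} other agents to decide what agent $i$ is offered; it can recognize the unpopular objects in advance and try to place them early, with agents who rank them reasonably well. We show that every such attempt fails, although our lower bound grows very slowly.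

\subsection{Results}

The proof uses one consequence of incentive compatibility, which makes sense more generally. A \emph{random mechanism} maps each profile to a probability distribution over assignments; deterministic and randomized DSIC mechanisms define random mechanisms with the same expected average rank. Let $\mathrm{top}_k(\sigma)$ be the \emph{set} of the first $k$ objects of the list $\sigma$.

\begin{definition}\label{def:inv}
A random mechanism is \emph{top-set invariant} if for all $i$, $\pi_{-i}$, $k$ and all lists $\sigma,\sigma'$ with $\mathrm{top}_k(\sigma)=\mathrm{top}_k(\sigma')=B$, the probability that $i$ receives an object of $B$ is the same at $[\sigma;\pi_{-i}]$ and at $[\sigma';\pi_{-i}]$. It is \emph{sd-strategyproof} (strategyproof in the sense of stochastic dominance) if for all $i$, $\pi$ and $k$, the probability that $i$ receives an object of $\mathrm{top}_k(\pi_i)$ at $[\sigma;\pi_{-i}]$ is maximized over $\sigma$ by $\sigma=\pi_i$.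
\end{definition}

Thus an invariant mechanism decides whether to refuse agent $i$ her first $k$ choices without regard to what she lists after them. Define
\[
R_1=1,\qquad R_{k+1}=\lceil e^{2cR_k}\rceil ,
\]
a sequence that grows like a tower of exponentials (for $c=1$ it begins $1$, $8$, $\lceil e^{16}\rceil$), and
\begin{equation}\label{eq:T}
T_c(m,d)=\#\Big\{k\ge1:\ R_k\le\frac1{4c}\ln\frac m4\ \text{ and }\ d\le\frac c4\,m\,e^{-2cR_k}\Big\},\qquad T_c(m)=T_c(m,0).
\end{equation}
Let $\log^*x$ be the least $j\ge0$ such that the $j$-fold iterated natural logarithm of $x$ is at most $1$.

\begin{theorem}[balanced markets]\label{thm:A}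
Let $n=cm$. Every DSIC mechanism, deterministic or randomized, has expected average rank at least $T_c(m)/19$. For fixed $c$ we have $T_c(m)\to\infty$ as $m\to\infty$; in fact
\[
T_c(m)\ge\log^*m-\log^*(3c+1+\ln 3c)-2 .
\]
Hence the constant $K$ in the Question does not exist, for any $c$.
\end{theorem}

\begin{theorem}[invariant mechanisms, vacant seats]\label{thm:B}
For all $c,m,d$, every top-set invariant random mechanism has expected average rank at least $T_c(m,d)/19$. This includes every sd-strategyproof mechanism.
\end{theorem}

\begin{theorem}[dichotomy]\label{thm:C}
Fix $c$ and, for each $m\ge1$, an integer $d_m\ge0$ with $n_m=cm-d_m\ge1$. There are DSIC mechanisms on the markets with $m$ objects and $n_m$ agents whose expected average rank is bounded uniformly in $m$ if and only if $\liminf_{m\to\infty}d_m/m>0$.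
\end{theorem}

Section~\ref{sec:idea} explains the argument for deterministic mechanisms with $c=1$. Sections~\ref{sec:dec} and~\ref{sec:window} prove an inequality for the ranks in one window $(R,R']$, and Section~\ref{sec:sum} sums it over the windows $(R_k,R_{k+1}]$. Section~\ref{sec:vac} treats the dichotomy.

\section{Unwanted objects and menus}\label{sec:idea}

In this section $c=1$, $d=0$ and $n=m$, so every object is given to exactly one agent.

\subsection{What counting gives}

Fix $R\ge1$ and let $U$ be the set of objects that lie in no agent's top $R$. Each object belongs to $U$ with probability $u=(1-R/m)^m\le e^{-R}$. The $|U|$ agents who receive these objects have rank above $R$, so every mechanism satisfies $\mathbb P(X>R)\ge u$. Summed over $R\ge0$, these bounds give at most $\sum_R e^{-R}=e/(e-1)$. Counting alone is therefore compatible with bounded average rank, as it must be by fact (i). An optimal assignment disposes of an unwanted object by finding an agent who lists it early and refusing her the objects she lists before it. This is what an agent can exploit.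

\begin{example}\label{ex:four}
Let $O=\{a,b,y,z\}$ and, from best to worst,
\[
\pi_2=(a,b,z,y),\qquad \pi_3=(b,a,y,z),\qquad \pi_4=(y,a,b,z).
\]
Suppose agent $1$ reports $\sigma=(a,z,b,y)$. Agents $1$ and $2$ share a first choice, so the sum of ranks is at least $5$, and $1\mapsto z$, $2\mapsto a$, $3\mapsto b$, $4\mapsto y$ attains $5$. A sum of $5$ means that one agent, who must be $1$ or $2$, has rank $2$ and the others have rank $1$; it cannot be agent $2$, whose second choice is the first choice of agent $3$. So every rank-optimal assignment gives $z$ to agent $1$. Suppose instead she reports $\sigma'=(a,b,y,z)$. Then $1\mapsto a$, $2\mapsto z$, $3\mapsto b$, $4\mapsto y$ has sum $6$. If she receives $z$ the sum is at least $4+1+1+1=7$; if she receives $b$ or $y$, another agent receives $z$ at rank at least $3$ and the sum is at least $2+3+1+1=7$. So every rank-optimal assignment gives her $a$. The lists $\sigma,\sigma'$ have the same top set $\{a\}$, and she is refused $a$ exactly when the object $z$, which nobody ranks first, is her second choice. A rank-optimal mechanism on this market is neither top-set invariant nor DSIC.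
\end{example}

\subsection{First choices}

Let $\mathcal M$ be deterministic and DSIC. The \emph{menu} of agent $i$ is the set $S_i=\{\mathcal M_i([\sigma;\pi_{-i}]):\sigma\text{ a list}\}$ of objects she can obtain by some report. It depends on $\pi_{-i}$ only, and the DSIC property says that $\mu(i)=\mathcal M_i(\pi)$ is the best element of $S_i$ in the list $\pi_i$. Given $\pi_{-i}$, Lemma~\ref{lem:best} applies with $S=S_i$ and $Y=X_i$. Write $s=|S_i|$.

Take $R=1$, so that $U$ is the set of objects that nobody ranks first. Let $V_i$ be the set of objects that no agent other than $i$ ranks first; it is also a function of $\pi_{-i}$. Then $\mu(i)\in U$ if and only if $\mu(i)\in V_i$ and $X_i>1$. An object $o\in S_i$ is received with probability $1/s$, and it is received at rank $1$ exactly when it is first in $\pi_i$, which has probability $1/m$. Therefore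
\[
\mathbb P(\mu(i)\in U\mid\pi_{-i})=|S_i\cap V_i|\Big(\frac1s-\frac1m\Big)\le\frac{|V_i|}{m}\cdot\frac{m-s}{s},
\qquad
\mathbb E[X_i-1\mid\pi_{-i}]=\frac{m-s}{s+1},
\]
and since $s+1\le2s$,
\begin{equation}\label{eq:menu1}
\mathbb P(\mu(i)\in U\mid\pi_{-i})\le 2\,\frac{|V_i|}{m}\;\mathbb E[X_i-1\mid\pi_{-i}].
\end{equation}
The expectation of the left side, averaged over $i$, is $\mathbb E|U|/m=u$. The mean of $|V_i|/m$ is $u/(1-1/m)$. If $|V_i|/m$ could be replaced by $u$, we would get $u\le2u\,\mathbb E[X-1]$, that is, $\mathbb E[X-1]\ge\frac12$. The point is that $u$ \emph{cancels}. The mechanism cannot refuse only those agents whose next choice is unwanted; it must refuse blindly and wait for the fraction $u$ of cases in which the next choice happens to be unwanted.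

The same happens at depth $R$, with $V_i$ the set of objects in the top $R$ of no agent other than $i$. For $o\in S_i$, independence in Lemma~\ref{lem:best} gives $\mathbb P(\mu(i)=o,X_i>R\mid\pi_{-i})=\mathbb P(X_i>R\mid\pi_{-i})/s$. Given that the first $R$ objects of $\pi_i$ avoid $S_i$, the rest of the list is a uniform order of $m-R$ objects, so $\mathbb E[(X_i-R)^+\mid\pi_{-i}]=\mathbb P(X_i>R\mid\pi_{-i})\frac{m-R+1}{s+1}$. Hence \eqref{eq:menu1} holds with $m-R+1$ in place of $m$ and $(X_i-R)^+$ in place of $X_i-1$. The same replacement of $|V_i|$ by its mean suggests that $\mathbb E[(X-R)^+]$ stays above a constant for all moderate $R$, although only a fraction of about $e^{-R}$ of the objects has to be absorbed.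

\subsection{Three difficulties}

First, $|V_i|$ is random, and it depends on the same lists $\pi_{-i}$ as the menu; the mechanism could offer small menus just when $V_i$ is large. We control $|V_i|$ by its variance. The error must be small compared with $u$, and this limits $R$ to order $\ln m$.

Second, a constant lower bound on $\mathbb E[(X-R)^+]$ for many values of $R$ does not make $\mathbb E X$ large, because the same far tail may serve every $R$. If $X=m$ with probability $1/m$ and $X=1$ otherwise, then $\mathbb E X<2$ and $\mathbb E[(X-R)^+]\ge\frac12$ for $1\le R\le m/2$. But this describes a single badly treated agent, and one agent fills one seat. In general, the agents with rank above a cutoff $R'$ fill a fraction $\mathbb P(X>R')\le\mathbb E X/R'$ of the seats. Once $R'$ is large compared with $1/u\approx e^{R}$, they cannot absorb $U$, and the constant amount of tail mass $\sum_r\mathbb P(X\ge r)$ must be found in the window $R<r\le R'$. Disjoint windows contribute separately to $\mathbb E X=\sum_{r\ge1}\mathbb P(X\ge r)$. Each window ends at the exponential of its starting point and the last one starts below $\ln m$, so there are about $\log^*m$ of them.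

Third, a general random mechanism has no menus. The next section replaces them by a rank-by-rank estimate, which is also the form needed to cut the sum at $R'$.

\section{Invariance and decoupling}\label{sec:dec}

From now on $c,m,d$ are arbitrary.

\begin{lemma}\label{lem:inv}
Deterministic DSIC mechanisms, randomized DSIC mechanisms and sd-strategyproof random mechanisms are top-set invariant.
\end{lemma}

\begin{proof}
Let $\mathrm{top}_k(\sigma)=\mathrm{top}_k(\sigma')=B$. Let $\mathcal M$ be deterministic and DSIC, and suppose $\mathcal M_i([\sigma;\pi_{-i}])\in B$ but $\mathcal M_i([\sigma';\pi_{-i}])\notin B$. An agent with true list $\sigma'$ prefers every object of $B$ to every object outside $B$, so she would gain by reporting $\sigma$, a contradiction. Exchanging $\sigma$ and $\sigma'$, we see that the indicators of ``$i$ receives an object of $B$'' agree at the two profiles. For a randomized DSIC mechanism, average this identity over the distribution of $\mathcal M$, which does not depend on the profile. For an sd-strategyproof mechanism, let $p,p'$ be the probabilities of receiving an object of $B$ under the reports $\sigma,\sigma'$. The true list $\sigma$ gives $p\ge p'$,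 and the true list $\sigma'$ gives $p'\ge p$.
\end{proof}

Fix a top-set invariant random mechanism. Draw $\pi$ uniformly and then $\mu$ from the distribution assigned to $\pi$. Put
\[
G_i(r)=\mathbb P(X_i\ge r\mid\pi_{-i}),\qquad G(r)=\mathbb P(X\ge r)=\frac1n\sum_{i}\mathbb E\,G_i(r).
\]
Each $G_i(r)$ is a random variable, a function of $\pi_{-i}$, and $\mathbb E X=\sum_{r\ge1}G(r)$.

For agent $i$ to receive $o$ at rank $r$, two things must happen: $o$ stands at position $r$ of her list, which has probability $1/m$, and she is refused her first $r-1$ choices, which has probability $G_i(r)$. With no incentive condition the joint probability is bounded only by the smaller of the two numbers; Example~\ref{ex:four} shows a refusal triggered by the next entry of the list. Invariance bounds it by their product, up to a factor $2$. This is the only place where invariance enters.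

\begin{lemma}[decoupling]\label{lem:dec}
For every agent $i$, object $o$ and integer $r$ with $1\le r\le m/2+1$,
\[
\mathbb P\big(\mu(i)=o,\ \mathrm{rank}_i(o)=r\ \big|\ \pi_{-i}\big)\le\frac2m\,G_i(r).
\]
\end{lemma}

\begin{proof}
Fix $\pi_{-i}$. All probabilities below are conditional on it, and $\pi_i$ is uniform because the lists are independent. By invariance with $k=r-1$, the probability that $i$ receives an object outside $\mathrm{top}_{r-1}(\pi_i)$, given $\pi_i$, depends only on the set $B=\mathrm{top}_{r-1}(\pi_i)$; call it $h(B)\ge0$. (For $r=1$ we have $B=\emptyset$ and $h=1$.) The event $X_i\ge r$ is the event $\mu(i)\notin\mathrm{top}_{r-1}(\pi_i)$, and the top set is uniform among the $N=\binom{m}{r-1}$ subsets of size $r-1$. So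
\[
G_i(r)=\frac1N\sum_{|B|=r-1}h(B).
\]
If $\mu(i)=o$ and $\mathrm{rank}_i(o)=r$, then the top set $B$ does not contain $o$ and $\mu(i)\notin B$. For each $B\not\ni o$, the probability that the top set is $B$ and that $o$ comes next is $\frac1N\cdot\frac1{m-r+1}$, and on every such list $i$ is refused $B$ with probability $h(B)$. Hence the probability in the lemma is at most
\[
\sum_{|B|=r-1,\ o\notin B}\frac{h(B)}{N\,(m-r+1)}\le\frac{G_i(r)}{m-r+1}\le\frac2m\,G_i(r),
\]
because $m-r+1\ge m/2$.
\end{proof}

\section{The window inequality}\label{sec:window}

\begin{proposition}\label{prop:window}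
Let $1\le R\le R'\le m/2$ be integers and $u=(1-R/m)^n$. If $u^2m\ge4$ and $4d\le cum$, then every top-set invariant random mechanism satisfies
\[
8\sum_{r=R+1}^{R'}G(r)+\frac1u\,G(R'+1)\ \ge\ \frac12 .
\]
\end{proposition}

\begin{proof}
Let $U$ be the set of objects that lie in no agent's top $R$. We bound from both sides the expected number of agents who receive an object of $U$.

\emph{Step 1: the seats of $U$ must be filled.} A given object avoids the top $R$ of one agent with probability $1-R/m$, and the lists are independent, so $\mathbb E|U|=um$. The objects of $U$ have $c|U|$ seats, of which at most $d$ are vacant. Taking expectations and using $4d\le cum$ and $n\le cm$,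
\begin{equation}\label{eq:demand}
\sum_i\mathbb P(\mu(i)\in U)\ \ge\ cum-d\ \ge\ \tfrac34\,cum\ \ge\ \tfrac34\,un .
\end{equation}

\emph{Step 2: one agent, given the others.} Lemma~\ref{lem:dec} concerns a fixed object and a random list $\pi_i$, so it cannot be summed over $U$, which depends on $\pi_i$. Let $V_i$ be the set of objects that lie in the top $R$ of no agent $j\ne i$. It is a function of $\pi_{-i}$, and $U=V_i\setminus\mathrm{top}_R(\pi_i)$. Thus $\mu(i)\in U$ implies $\mu(i)\in V_i$ and $X_i>R$. Split this event according to whether $X_i=r$ for some $r$ with $R<r\le R'$ or $X_i>R'$. In the first case apply Lemma~\ref{lem:dec} to each $o\in V_i$, which is allowed since $r\le m/2$; in the second case forget the object. This gives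
\begin{equation}\label{eq:supply}
\mathbb P(\mu(i)\in U\mid\pi_{-i})\le|V_i|\,\frac2m\sum_{r=R+1}^{R'}G_i(r)+G_i(R'+1).
\end{equation}

\emph{Step 3: the size of $V_i$.} The factors $|V_i|$ and $G_i(r)$ are both functions of $\pi_{-i}$, so the expectation of their product need not factor. We show instead that $|V_i|$ rarely exceeds twice its mean
\[
\lambda=\mathbb E|V_i|=m(1-R/m)^{n-1}=\frac{um}{1-R/m},
\]
which satisfies $um\le\lambda\le2um$ because $R\le m/2$. For distinct objects $o,o'$, the top $R$ of one agent avoids both with probability $\binom{m-2}{R}/\binom mR$, so
\[
\mathbb P(o,o'\in V_i)=\Big[\frac{m-R}{m}\cdot\frac{m-R-1}{m-1}\Big]^{n-1}\le\Big(1-\frac Rm\Big)^{2(n-1)}=\mathbb P(o\in V_i)\,\mathbb P(o'\in V_i),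
\]
since $\frac{m-R-1}{m-1}=1-\frac R{m-1}\le1-\frac Rm$. The indicators of the events $\{o\in V_i\}$ therefore have nonpositive covariances, and each has variance at most its mean, so $\mathrm{Var}\,|V_i|\le\lambda$. Chebyshev's inequality $\mathbb P(|Z-\mathbb EZ|\ge t)\le\mathrm{Var}(Z)/t^2$ with $t=\lambda$ gives $\mathbb P(|V_i|>2\lambda)\le1/\lambda$.

\emph{Step 4: comparison.} Use \eqref{eq:supply} when $|V_i|\le2\lambda$ and the bound $1$ otherwise, and take expectations:
\[
\mathbb P(\mu(i)\in U)\le\frac{4\lambda}{m}\sum_{r=R+1}^{R'}\mathbb E\,G_i(r)+\mathbb E\,G_i(R'+1)+\frac1\lambda .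
\]
Here $4\lambda/m\le8u$, and $1/\lambda\le1/(um)\le u/4$ because $u^2m\ge4$. Averaging over $i$ and comparing with \eqref{eq:demand},
\[
8u\sum_{r=R+1}^{R'}G(r)+G(R'+1)+\frac u4\ \ge\ \frac{3u}4 .
\]
Subtract $u/4$ and divide by $u>0$.
\end{proof}

The two hypotheses say that the $cum$ unwanted seats are not swallowed by an error. The condition $4d\le cum$, used only in Step~1, prevents the mechanism from leaving them vacant; Section~\ref{sec:vac} shows that bounded rank becomes possible when $d$ is of order $m$. The condition $u^2m\ge4$, used only in Step~4, makes the exceptional event of Step~3 too rare to fill them.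

The last term of the inequality carries the large weight $1/u$. It becomes comparable with a contribution to $\mathbb E X$ when $1/u\le R'$, since $R'\,G(R'+1)\le\mathbb E[X\mathbf 1_{X>R'}]$. As $u\ge e^{-2cR}$, this dictates the choice of $R'$.

\begin{corollary}\label{cor:window}
Let $R$ be an integer with $1\le R\le\frac1{4c}\ln\frac m4$ and $d\le\frac c4me^{-2cR}$, and let $R'=\lceil e^{2cR}\rceil$. Then every top-set invariant random mechanism satisfies
\begin{equation}\label{eq:window}
8\sum_{r=R+1}^{R'}G(r)+R'\,G(R'+1)\ \ge\ \frac12 .
\end{equation}
\end{corollary}

\begin{proof}
We check the hypotheses of Proposition~\ref{prop:window}. For every $R\ge1$,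
\begin{equation}\label{eq:seven}
\lceil e^{2cR}\rceil\ge e^{2R}=e^2e^{2(R-1)}\ge e^2\,(2R-1)\ge e^2R\ge7R ,
\end{equation}
so $R\le R'$. The upper bound on $R$ gives $m\ge4e^{4c}>4$ and $e^{2cR}\le\sqrt m/2$. Hence $R'\le\sqrt m/2+1\le m/2$, the last step because $\sqrt m(\sqrt m-1)\ge2$ for $m\ge4$. The function $1-x-e^{-2x}$ is concave, vanishes at $0$ and is positive at $\frac12$, so $1-x\ge e^{-2x}$ on $[0,\frac12]$. With $n\le cm$ this yields
\[
u=(1-R/m)^n\ge e^{-2Rn/m}\ge e^{-2cR}\ge2/\sqrt m .
\]
Therefore $u^2m\ge4$, and $4d\le cme^{-2cR}\le cum$. The proposition applies, and $1/u\le e^{2cR}\le R'$.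
\end{proof}

\begin{remark}[tail form]\label{rem:tail}
Since $\sum_{r>R}G(r)=\mathbb E[(X-R)^+]\le\mathbb E[X\mathbf 1_{X>R}]$ and $R'G(R'+1)\le\mathbb E[X\mathbf 1_{X>R}]$, the left side of \eqref{eq:window} is at most $9\,\mathbb E[X\mathbf 1_{X>R}]$. So in a balanced market $\mathbb E[X\mathbf 1_{X>R}]\ge\frac1{18}$ for every integer $1\le R\le\frac1{4c}\ln\frac m4$. A family of nonnegative random variables is uniformly integrable if the supremum of $\mathbb E[X\mathbf 1_{X>R}]$ over the family tends to $0$ as $R\to\infty$. Thus the ranks $X$ under invariant mechanisms are never uniformly integrable as $m\to\infty$. This is weaker than unboundedness of $\mathbb E X$, for which we need many windows.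
\end{remark}

\section{Summing over a tower of windows}\label{sec:sum}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $T=T_c(m,d)$; we may assume $T\ge1$. By \eqref{eq:seven}, $R_{k+1}\ge7R_k$. Both conditions in \eqref{eq:T} become harder to satisfy as $R_k$ grows, so they hold exactly for $k=1,\dots,T$. For these $k$, Corollary~\ref{cor:window} applies with $R=R_k$ and $R'=R_{k+1}$. Summing \eqref{eq:window},
\[
8\sum_{k=1}^T\ \sum_{r=R_k+1}^{R_{k+1}}G(r)+\sum_{k=1}^TR_{k+1}G(R_{k+1}+1)\ \ge\ \frac T2 .
\]
The windows $(R_k,R_{k+1}]$ are disjoint, so the double sum is at most $\sum_{r\ge1}G(r)=\mathbb E X$.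

In the second sum, Markov's inequality bounds each term by $\mathbb E X$, but the resulting total $T\,\mathbb E X$ is useless. The growth of $R_k$ does better, because an agent of rank $x$ contributes mostly through the last cutoff below $x$. We have
\[
\sum_{k=1}^TR_{k+1}\,\mathbb P(X>R_{k+1})=\mathbb E\sum_{k\le T:\ R_{k+1}<X}R_{k+1}.
\]
In the inner sum the largest term is less than $X$, and each term is at most $\frac17$ of the next one. The inner sum is thus at most $X\sum_{j\ge0}7^{-j}=\frac76X$. Altogether $(8+\frac76)\,\mathbb E X\ge T/2$, that is, $\mathbb E X\ge\frac3{55}T\ge\frac T{19}$. By Lemma~\ref{lem:inv}, sd-strategyproof mechanisms are covered.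
\end{proof}

It remains to count the windows in a balanced market. Let $\tau_0=1$ and $\tau_{j+1}=e^{\tau_j}$. The sequence $(\tau_j)$ is increasing, and undoing the logarithms one at a time shows that $\log^*x\le j$ if and only if $x\le\tau_j$.

\begin{lemma}\label{lem:tower}
For all $c,m\ge1$, $\;T_c(m)\ge\log^*m-\log^*(3c+1+\ln3c)-2$.
\end{lemma}

\begin{proof}
We use $e^y\ge2y$ for $y\ge0$, which follows from $e^y\ge1+y+y^2/2$ and $1-y+y^2/2>0$.

An affine change of variable absorbs the constant $2c$ and the ceiling in the recursion for $R_k$. Put $b=1+\ln3c$ and $P_k=3cR_k+b$, so that $P_1=3c+1+\ln3c$. Since $cR_k\ge1$, we have $e^{3cR_k}\ge e\cdot e^{2cR_k}\ge e^{2cR_k}+1\ge R_{k+1}$. Therefore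
\[
P_{k+1}\le3c\,e^{3cR_k}+b=e^{P_k-1}+b\le\Big(\frac1e+\frac12\Big)e^{P_k}\le e^{P_k},
\]
where we used $b\le e^b/2\le e^{P_k}/2$. With $\ell=\log^*P_1$ we have $P_1\le\tau_\ell$, and by induction $P_k\le\tau_{\ell+k-1}$.

Let $L=\log^*m$. If $L\le\ell+2$ there is nothing to prove, so let $L\ge\ell+3$. As $P_1>1$ we have $\ell\ge1$ and $L\ge4$. From $m>\tau_{L-1}$ we get, for $y=\ln m$, both $y>\tau_{L-2}\ge\tau_2=e^e>3\ln4$ and $\ln y>\tau_{L-3}$. Now $\ln y\le y/2$ because $e^{y/2}\ge y$, and $y/2\le\frac34(y-\ln4)$ because $y\ge3\ln4$. For $1\le k\le L-2-\ell$ this gives
\[
3cR_k\le P_k\le\tau_{\ell+k-1}\le\tau_{L-3}<\ln y\le\tfrac34\ln\tfrac m4 ,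
\]
that is, $R_k\le\frac1{4c}\ln\frac m4$. The second condition in \eqref{eq:T} is vacuous for $d=0$, so $T_c(m)\ge L-2-\ell$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:inv}, deterministic and randomized DSIC mechanisms are top-set invariant, so Theorem~\ref{thm:B} with $d=0$ gives the bound $T_c(m)/19$. Lemma~\ref{lem:tower} gives the estimate for $T_c(m)$, which tends to infinity with $m$ for fixed $c$. The bound does not depend on the mechanism, so no constant $K$ works for all $m$.
\end{proof}

\begin{remark}[growing capacities]\label{rem:cap}
The capacity enters only through $u\ge e^{-2cR}$, and the bounds hold for all $c$ and $m$. From $\ln x\le x-1$ we get $3c+1+\ln3c\le6c\le e^2c\le e^{c+1}\le e^{e^c}$, hence $\log^*(3c+1+\ln3c)\le\log^*c+2$ and $T_c(m)\ge\log^*m-\log^*c-4$. So the expected average rank of DSIC mechanisms in balanced markets also tends to infinity for $c=c(m)$, whenever $\log^*m-\log^*c\to\infty$.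
\end{remark}

\begin{remark}[the growth rate]\label{rem:rate}
For fixed $c$, the smallest expected average rank of a DSIC mechanism in a balanced market lies between the bound of order $\log^*m$ in Theorem~\ref{thm:A} and the bound $O(\ln m)$ in \eqref{eq:sdavg}. We do not determine where between the two it lies. The lower bound exceeds the trivial value $1$ only when $T_c(m)\ge20$, which requires $m\ge4e^{4cR_{20}}$.
\end{remark}

\section{Vacant seats}\label{sec:vac}

With $d$ vacancies a mechanism may leave the seats of unwanted objects empty, as long as their number, about $cme^{-cR}$ at depth $R$ in a nearly balanced market, does not exceed $d$. The second condition in \eqref{eq:T} keeps only the depths at which this escape is closed. If $d/m$ tends to $0$, every fixed depth is eventually kept; if it does not, serial dictatorship stops before the end of the queue, where its logarithm came from.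

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose first that $\liminf d_m/m=0$, and pass to a subsequence along which $d_m/m\to0$. Fix $k$. The number $R_k$ depends only on $c$ and $k$, so along the subsequence both $R_k\le\frac1{4c}\ln\frac m4$ and $d_m/m\le\frac c4e^{-2cR_k}$ hold for all large $m$. For such $m$ the conditions in \eqref{eq:T} hold for the indices $1,\dots,k$, and $T_c(m,d_m)\ge k$. Thus $T_c(m,d_m)\to\infty$ along the subsequence. By Lemma~\ref{lem:inv} and Theorem~\ref{thm:B}, the expected average rank tends to infinity along it for every choice of DSIC mechanisms, so no uniform bound exists.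

Suppose now that $\liminf d_m/m>0$, and choose $\delta>0$ and $m_0$ with $d_m\ge\delta m$ for all $m\ge m_0$. Use serial dictatorship in a fixed order, which is DSIC. For $t\le n_m$ we have $cm-t+1\ge d_m+1$, so by \eqref{eq:sd} every agent has expected rank at most
\[
\frac{m+1}{d_m/c}\le\frac{2cm}{\delta m}=\frac{2c}\delta\qquad(m\ge m_0).
\]
For $m<m_0$ all ranks are at most $m_0$. The expected average rank is therefore at most $\max(2c/\delta,\,m_0)$ for all $m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bade}
Bade (2020).

\bibitem{RO}
\emph{Rank-optimal assignments in uniform markets},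
\texttt{https://econtheory.org/\allowbreak ojs/\allowbreak index.php/\allowbreak te/\allowbreak article/\allowbreak viewForthcomingFile/\allowbreak 4171/\allowbreak 30520/1}

\end{thebibliography}
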